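
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Open Diameter Mappings on Dendrites}


\begin{abstract}
We show that every dendrite $X$ admits a compatible metric $\rho$ for which the diameter mapping $\operatorname{diam}_\rho\colon 2^X\to[0,\operatorname{diam}_\rho X]$ is open. In particular the dendrite $D_3$, whose ramification points all have order $3$ and form a dense set, admits such a metric. The metric is explicit in terms of a convex metric $d$ on $X$, and openness holds in a quantitative form on the hyperspaces of compact sets, of subcontinua, and of sets with at most $n$ points ($n\ge2$). By contrast, a convex metric on a nondegenerate dendrite $X$ has an open diameter mapping only if $X$ is an arc or a simple $n$-od with legs of equal length.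
\end{abstract}

\section{The question and the answer}

All spaces are compact metric. A \emph{continuum} is a nonempty compact connected metric space, and a \emph{dendrite} is a locally connected continuum that contains no simple closed curve. For a continuum $X$ let $2^X$ be the space of its nonempty compact subsets. If $\rho$ is a metric compatible with the topology of $X$, we give $2^X$ the Hausdorff metric $H_\rho$; its topology does not depend on $\rho$. Since $|\operatorname{diam}_\rho A-\operatorname{diam}_\rho B|\le 2H_\rho(A,B)$, the diameter mapping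
\[
\operatorname{diam}_\rho\colon 2^X\to[0,\operatorname{diam}_\rho X]
\]
is continuous. It is onto, because $\rho$ takes all values in $[0,\operatorname{diam}_\rho X]$ on the connected space $X\times X$. It is \emph{open} if it maps open sets to open subsets of $[0,\operatorname{diam}_\rho X]$.

Openness says that the diameter of a set can be adjusted by small perturbations: for every $A$, every number $t\in[0,\operatorname{diam}_\rho X]$ close to $\operatorname{diam}_\rho A$ is the diameter of some set close to $A$. On an interval with the usual metric this is clear: to raise the diameter of $A$ we add a point just beyond its minimum or its maximum, and to lower it we apply a homothety. On a tree it can fail. Take a tripod with center $p$ and legs of lengths $1$, $1$ and $h$, where $0<h<1$, ending at $l$, $r$ and $e$, with the path metric. Then $\{l,e\}$ has diameter $1+h<2$, and every set close to $\{l,e\}$ has diameter at most $1+h$, because a point near $l$ and a point near $e$ are never farther apart than $l$ and $e$. So the diameter mapping has a local maximum below its global maximum, and it is not open. The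 metric must be chosen, and the question is whether a good choice always exists. The following was asked in \cite{OD}.

\begin{quote}
\emph{Does every dendrite admit a metric for which the diameter is open? In particular, does $D_3$ admit such a metric?}
\end{quote}

Here $D_3$ is the dendrite whose ramification points (defined in Section~\ref{sec:prelim}) all have order exactly $3$ and form a dense set. It is known that every connected finite graph admits such a metric, and so does every dendrite containing a \emph{free arc}, that is, an arc whose points other than its two endpoints form an open subset. But $D_3$ contains no free arc: the points of a free arc other than its endpoints form a nonempty open set of points of order $2$. Moreover, the natural metrics on a dendrite, the convex ones, almost never work (Theorem~\ref{thm:C} below). One might therefore guess that the answer for $D_3$ is negative. It is positive.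

\begin{theorem}\label{thm:A}
Every dendrite $X$ admits a compatible metric $\rho$ for which $\operatorname{diam}_\rho\colon 2^X\to[0,\operatorname{diam}_\rho X]$ is open. In particular, $D_3$ does.
\end{theorem}

A metric $d$ is \emph{convex} if for any two distinct points $x,y$ there is a point $z\ne x,y$ with $d(x,y)=d(x,z)+d(z,y)$; convex metrics are always understood to be compatible with the topology. Write $C(X)$ for the set of subcontinua of $X$ and $F_n(X)$ for the set of nonempty subsets with at most $n$ points.

\begin{theorem}\label{thm:B}
Let $X$ be a nondegenerate dendrite and $d$ any convex metric on $X$. There is a metric $\rho$ on $X$ with $\frac9{20}d\le\rho\le\frac{12}5d$ such that, for each of $\mathcal H=2^X$, $\mathcal H=C(X)$ and $\mathcal H=F_n(X)$ with $n\ge2$, the following holds: for all $A\in\mathcal H$ and $t\in[0,\operatorname{diam}_\rho X]$ there is $B\in\mathcal H$ with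
\[
\operatorname{diam}_\rho B=t\qquad\text{and}\qquad H_\rho(A,B)\le 12\,|t-\operatorname{diam}_\rho A|.
\]
Hence $\operatorname{diam}_\rho$ restricted to each such $\mathcal H$ is open onto $[0,\operatorname{diam}_\rho X]$.
\end{theorem}

A \emph{simple $n$-od} is a union of $n$ arcs, its legs, that have one endpoint in common and are otherwise pairwise disjoint.

\begin{theorem}\label{thm:C}
Let $d$ be a convex metric on a nondegenerate dendrite $X$. Then $\operatorname{diam}_d\colon2^X\to[0,\operatorname{diam}_dX]$ is open if and only if $X$ is an arc, or $X$ is a simple $n$-od $(3\le n<\infty)$ with all legs of equal $d$-length. In particular, no convex metric works for $D_3$.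
\end{theorem}

The metric of Theorems \ref{thm:A} and \ref{thm:B} is explicit. Let $[l,r]$ be a longest arc for $d$, let $p$ be its midpoint, and let $\sigma(x)$ be the signed position, measured from $p$, of the point at which $x$ is attached to $[l,r]$. Then
\begin{equation}\label{eq:rho}
\rho(x,y)=\tfrac9{20}\,d(x,y)+\tfrac{11}{20}\,|d(p,x)-d(p,y)|+\tfrac15\,|\sigma(x)-\sigma(y)| .
\end{equation}
The coefficients of the first two terms are such that, if the arcs from $p$ to $x$ and to $y$ separate at $m$, and $a\le b$ are the distances from $m$ to the two points, these terms sum to $b-\frac1{10}a$. The shorter leg counts \emph{negatively}. So the sum of these two terms increases when the point with the shorter leg is pulled back toward $m$, and there is room for that whenever $a>0$; this is how local maxima such as $\{l,e\}$ above disappear. Some new local maxima arise, and the last term removes them. Section~\ref{sec:tripod} shows this on the tripod.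

\section{Arcs, meets, and a criterion for openness}\label{sec:prelim}

\subsection*{Arcs and components}

Let $X$ be a dendrite. Any two points $x,y$ are joined by a unique arc $[x,y]$, where $[x,x]=\{x\}$, and the intersection of two subcontinua is connected \cite[Ch.~X]{Nadler}. Let $J=[u,v]$ be an arc in $X$. For $x\in X\setminus J$ let $\pi_J(x)$ be the first point of $J$ on an arc from $x$ to a point of $J$; put $\pi_J(x)=x$ for $x\in J$. The arcs $[x,\pi_J(x)]$ and $[\pi_J(x),z]\subset J$ meet only in $\pi_J(x)$, so
\begin{equation}\label{eq:gate}
[x,z]=[x,\pi_J(x)]\cup[\pi_J(x),z]\qquad(z\in J).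
\end{equation}
In particular $\pi_J(x)$ lies on every arc from $x$ to a point of $J$. So it does not depend on the arc chosen, and it is the only point $t\in J$ with $[x,t]\cap J=\{t\}$. It follows that $\pi_J$ is constant on $[x,\pi_J(x)]$.

Let $q\in X$ and let $B$ be a component of $X\setminus\{q\}$. Since $X$ is locally connected, $B$ is open, and, as a connected open subset of a locally connected continuum, it is arcwise connected. Hence $[x,y]\subset B$ for $x,y\in B$, while $q\in[x,y]$ if $x\in B$ and $y\notin B$. The set $B\cup\{q\}$ is compact, because its complement is the union of the other components. It is connected, because $[x,q]\subset B\cup\{q\}$ for $x\in B$.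

The \emph{order} of $q$ (in the sense of Menger and Urysohn) is the least cardinal $n$ such that $q$ has arbitrarily small open neighborhoods whose boundaries have at most $n$ points; in a dendrite it equals the number of components of $X\setminus\{q\}$ when that number is finite. A \emph{ramification point} is a point of order at least $3$; in a dendrite this means that $X\setminus\{q\}$ has at least three components. (If there are infinitely many components, consider three of them. A small open neighborhood $U$ of $q$ contains none of the three. For each such component $B$ the connected set $B\cup\{q\}$ meets $U$ and its complement, so $B$ meets the boundary of $U$.) We shall use that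
\begin{equation}\label{eq:ram}
\text{if }x\notin J=[u,v]\text{ and }t=\pi_J(x)\ne u,v,\text{ then }t\text{ is a ramification point.}
\end{equation}
Indeed, by \eqref{eq:gate}, $t$ lies on each of $[x,u]$, $[x,v]$, $[u,v]$ and differs from $x,u,v$, so these points lie in three different components of $X\setminus\{t\}$.

\subsection*{Convex metrics, meets and contractions}

Every locally connected continuum has a convex metric (Bing \cite{Bing}, Moise \cite{Moise}). By a theorem of Menger, in a compact space with a convex metric any two distinct points $x,y$ are joined by an arc isometric to an interval. In a dendrite this arc must be $[x,y]$. So if $d$ is a convex metric on a dendrite, every arc $[x,y]$ is isometric to $[0,d(x,y)]$, and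
\[
d(x,y)=d(x,z)+d(z,y)\qquad(z\in[x,y]).
\]
We call this \emph{additivity along arcs}. It allows us to let a point move from $x$ along $[x,y]$ at unit speed.

Fix a root $c\in X$. For $x,y\in X$ the set $[c,x]\cap[c,y]$ is connected, compact, and contains $c$, so it equals $[c,m]$ for a unique point $m$. A common point of $[m,x]$ and $[m,y]$ lies in $[c,x]\cap[c,y]=[c,m]$, hence is $m$. Therefore $[x,y]=[x,m]\cup[m,y]$, and with $a=d(m,x)$, $b=d(m,y)$,
\begin{equation}\label{eq:legs}
d(x,y)=a+b,\qquad d(c,x)=d(c,m)+a,\qquad d(c,y)=d(c,m)+b.
\end{equation}
We call $a,b$ the \emph{legs} of the pair with respect to the root $c$.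

For $0\le\eta\le1$ let $h_\eta(x)$ be the point of $[c,x]$ at distance $(1-\eta)d(c,x)$ from $c$; this is the radial contraction toward $c$. We record exactly what it does to a pair, since Section~\ref{sec:shrink} needs more than the contraction property.

\begin{lemma}\label{lem:contr}
Let $d$ be a convex metric on a dendrite $X$ and let $c,x,y,m,a,b$ be as above, with $a\le b$. Let $0\le\eta\le1$ and put $\alpha=d(c,x)$, $\beta=d(c,y)$, $x'=h_\eta(x)$, $y'=h_\eta(y)$.
\begin{enumerate}
\item[(i)] If $\eta\alpha\le a$, then $x'\in[m,x]$, $y'\in[m,y]$, and $d(m,x')=a-\eta\alpha\le b-\eta\beta=d(m,y')$.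
\item[(ii)] If $\eta\alpha>a$, then $x',y'\in[c,y]$ and $d(x',y')=(1-\eta)(b-a)$.
\end{enumerate}
In both cases $d(x',y')\le(1-\eta)d(x,y)$. In particular, each $h_\eta$ is continuous, and for $A\in2^X$ the map $\eta\mapsto h_\eta(A)\in2^X$ is continuous.
\end{lemma}

\begin{proof}
By \eqref{eq:legs}, $\beta-\alpha=b-a\ge0$, $\alpha\ge a$ and $\beta\ge b$. Note that $d(x,x')=\eta\alpha$ and $d(y,y')=\eta\beta$.

(i) Since $\eta\alpha\le a=d(x,m)$, the point $x'$ has not moved beyond $m$, so $x'\in[m,x]$ and $d(m,x')=a-\eta\alpha$. Moreover
\[
b-\eta\beta=(a-\eta\alpha)+(1-\eta)(b-a)\ge a-\eta\alpha\ge0,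
\]
so likewise $y'\in[m,y]$ and $d(m,y')=b-\eta\beta$. As $m\in[x',y']\subset[x,y]$, we get $d(x',y')=a+b-\eta(\alpha+\beta)\le(1-\eta)(a+b)$.

(ii) Now $x'\in[c,m]\subset[c,y]$, and $y'\in[c,y]$ by definition. Their distances from $c$ are $(1-\eta)\alpha$ and $(1-\eta)\beta$, so $d(x',y')=(1-\eta)(\beta-\alpha)=(1-\eta)(b-a)\le(1-\eta)(a+b)$.

Finally, $d(h_\eta(z),h_{\eta'}(z))=|\eta-\eta'|\,d(c,z)$, so $H_d(h_\eta(A),h_{\eta'}(A))\le|\eta-\eta'|\max_{z\in A}d(c,z)$.
\end{proof}

\subsection*{A criterion}

To prove openness it suffices to move the diameter up and down along paths. Upward, it is enough to increase the distance of one pair of points, because points may be added to a set; downward, all pairs must be controlled at once.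

\begin{lemma}\label{lem:crit}
Let $\rho$ be a compatible metric on a continuum $X$, and let $D=\operatorname{diam}_\rho X$. Suppose:
\begin{enumerate}
\item[(U)] if $\rho(x,y)<D$, then, after possibly interchanging $x$ and $y$, there are $s_0>0$ and a continuous $\gamma\colon[0,s_0]\to X$ with $\gamma(0)=x$ and $\rho(\gamma(s),y)>\rho(x,y)$ for $0<s\le s_0$;
\item[(L)] if $A\in2^X$ and $\operatorname{diam}_\rho A>0$, then there is a continuous path $\eta\mapsto A_\eta\in2^X$ $(0\le\eta\le\eta_0$, $\eta_0>0)$ with $A_0=A$ and $\operatorname{diam}_\rho A_\eta<\operatorname{diam}_\rho A$ for $\eta>0$.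
\end{enumerate}
Then $\operatorname{diam}_\rho\colon2^X\to[0,D]$ is open.
\end{lemma}

\begin{proof}
Let $U\subset2^X$ be open, $A\in U$ and $\Delta=\operatorname{diam}_\rho A$. If $\Delta<D$, choose $x,y\in A$ with $\rho(x,y)=\Delta$ and take $\gamma$ from (U). The path $s\mapsto A\cup\{\gamma(s)\}$ starts at $A$, stays in $U$ for small $s$, and has diameter at least $\rho(\gamma(s),y)>\Delta$ for $s>0$. By continuity of the diameter, $\operatorname{diam}_\rho(U)\supset[\Delta,\Delta+\delta)$ for some $\delta>0$. If $\Delta>0$, the path in (L) gives $\operatorname{diam}_\rho(U)\supset(\Delta-\delta,\Delta]$ for some $\delta>0$ in the same way. Hence $\operatorname{diam}_\rho(U)$ contains a neighborhood of $\Delta$ in $[0,D]$.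
\end{proof}

\section{Convex metrics}\label{sec:convex}

We prove Theorem~\ref{thm:C} first, since it shows what a good metric must avoid. For a convex metric condition (L) is automatic: by Lemma~\ref{lem:contr}, radial contraction toward any point multiplies all distances by at most $1-\eta$. The obstruction is on the side of (U). It comes from pairs of farthest points of two components of $X\setminus\{q\}$, as in the tripod of the introduction.

Let $d$ be a convex metric on the nondegenerate dendrite $X$ and $D=\operatorname{diam}_dX$. For a component $B$ of $X\setminus\{q\}$, let $x_B$ be a point of the compact set $B\cup\{q\}$ farthest from $q$; then $x_B\in B$.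

\begin{proof}[Proof of Theorem~\ref{thm:C}, necessity]
Assume that $\operatorname{diam}_d$ is open.

\emph{Step 1. If $B\ne B'$ are components of $X\setminus\{q\}$, then $d(x_B,q)+d(q,x_{B'})=D$.} On $B\times B'$ we have $d(x,y)=d(x,q)+d(q,y)$, with maximum $\mu=d(x_B,x_{B'})$ at $(x_B,x_{B'})$. Let $\varepsilon>0$ be so small that $2\varepsilon<\mu$ and that the open $\varepsilon$-balls about $x_B$ and $x_{B'}$ are contained in the open sets $B$ and $B'$. A set $A\in2^X$ at Hausdorff distance less than $\varepsilon$ from $\{x_B,x_{B'}\}$ lies in the union of the two balls. Two points of $A$ in the same ball are at distance at most $2\varepsilon<\mu$, and two points in different balls are at distance at most $\mu$. So all sets in a neighborhood of $\{x_B,x_{B'}\}$ have diameter at most $\mu$, and openness forces $\mu=D$.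

\emph{Step 2. If $q$ is a ramification point, then $d(q,x_B)=D/2$ for every component $B$ of $X\setminus\{q\}$, and there are finitely many components.} There are at least three components, and by Step 1 the numbers $d(q,x_B)$ of any two of them sum to $D$; so all these numbers equal $D/2$. The points $x_B$ are pairwise at distance $D$, so by compactness there are finitely many.

\emph{Step 3. There is at most one ramification point.} Suppose $q\ne q'$ are ramification points. Choose a component $B$ of $X\setminus\{q\}$ with $q'\notin B$ and a component $B'$ of $X\setminus\{q'\}$ with $q\notin B'$. The connected set $B'\cup\{q'\}$ misses $q$, so it lies in the component of $X\setminus\{q\}$ that contains $q'$, which is not $B$. Hence $x_{B'}\notin B$, and $q\in[x_B,x_{B'}]$. Since $q\notin B'$, also $q'\in[q,x_{B'}]$. By additivity and Step 2,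
\[
d(x_B,x_{B'})=d(x_B,q)+d(q,q')+d(q',x_{B'})=D+d(q,q')>D,
\]
a contradiction.

\emph{Step 4. If there is no ramification point, then $X$ is an arc.} Take $l,r$ with $d(l,r)=D$ and suppose $x\notin J=[l,r]$. Let $t=\pi_J(x)$. By \eqref{eq:ram}, $t\in\{l,r\}$. If $t=l$, then $d(x,r)=d(x,l)+D>D$ by \eqref{eq:gate}, and similarly $d(x,l)>D$ if $t=r$. This is a contradiction, so $X=[l,r]$.

\emph{Step 5. If there is exactly one ramification point $q$, then $X$ is a simple $n$-od with legs of length $D/2$.} Let $B$ be a component of $X\setminus\{q\}$, and suppose $x\in B\setminus J$ with $J=[q,x_B]$. Let $t=\pi_J(x)$. Since $t\in[x,x_B]\subset B$, we have $t\ne q$. If $t=x_B$, then $d(q,x)=d(q,x_B)+d(x_B,x)>d(q,x_B)$, against the choice of $x_B$. So $t\ne q,x_B$ and $t$ is a second ramification point by \eqref{eq:ram}, a contradiction. Hence $B\cup\{q\}=[q,x_B]$, an arc of length $D/2$ by Step 2. The number $n\ge3$ of components is finite by Step 2.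
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, sufficiency and last statement]
Let $X$ be an arc, or a simple $n$-od with legs of equal length $L$. Distinct endpoints of $X$ are at distance $D$: this is clear for an arc, and in an $n$-od all distances are at most $2L$ by additivity, with equality for distinct endpoints.

We verify the conditions of Lemma~\ref{lem:crit}. As noted, (L) follows from Lemma~\ref{lem:contr} with any root. For (U), let $d(x,y)<D$. If $x=y$, take any arc starting at $x$. If $x\ne y$, one of the points, say $x$, is not an endpoint of $X$, so $X\setminus\{x\}$ has a component that does not contain $y$. Let $\gamma$ run from $x$ along an arc into this component, at unit speed; then $x\in[\gamma(s),y]$ and $d(\gamma(s),y)=s+d(x,y)$.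

Finally, $D_3$ has infinitely many ramification points, since they are dense in a nondegenerate continuum, so it is neither an arc nor an $n$-od.
\end{proof}

\section{The tripod by hand}\label{sec:tripod}

Let $X$ be the tripod of the introduction: center $p$, legs $[p,l]$, $[p,r]$ of length $1$, and $[p,e]$ of length $h$ with $0<h<1$. Denote by $d$ the path metric. Call $d(p,x)$ the \emph{height} of $x$.

\medskip
\noindent\textbf{First attempt.} The pair $\{l,e\}$ is bad because both points are stuck at tips: they can move only inward. So we want a metric that can \emph{grow} when a point moves inward. Put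
\[
F(x,y)=\tfrac9{20}d(x,y)+\tfrac{11}{20}|d(p,x)-d(p,y)|,
\]
a metric. On one leg $F=d$. For points of heights $u,v$ on different legs, $F=\max(u,v)-\frac1{10}\min(u,v)$. Now pulling $e$ inward by $s$ changes $F(l,e)=1-\frac h{10}$ to $1-\frac{h-s}{10}$: the distance grows.

But pulling inward ends at $p$, and there a new problem appears. For $x$ near $p$ at height $u$ and $y$ near $e$ at height $v$, $F(x,y)$ is $v-\frac u{10}$ or $v-u$, hence at most $h=F(p,e)$. So $\{p,e\}$ is a local maximum of the $F$-diameter, with value $h<1=F(p,l)$.

\medskip
\noindent\textbf{Second attempt.} From $p$ we must be able to move out along one of the long legs and gain, although $F$ drops at rate $\frac1{10}$. Let $\sigma(x)$ be minus the height on $[p,l]$, the height on $[p,r]$, and $0$ on $[p,e]$, and put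
\[
\rho(x,y)=F(x,y)+\tfrac15|\sigma(x)-\sigma(y)| .
\]
Let $\{x,y\}\ne\{l,r\}$, $x\ne y$. We can always move one of the points so that $\rho$ grows, at first, at rate at least $\frac1{10}$.
\begin{itemize}
\item \emph{Same leg, heights $0<u<v$.} Move the lower point toward $p$: $F$ grows at rate $1$ and $|\sigma(x)-\sigma(y)|$ does not drop.
\item \emph{$x=p\ne y$.} Move $x$ into one of $[p,l]$, $[p,r]$ that does not contain $y$. Then $F$ drops at rate $\frac1{10}$ and $\frac15|\sigma(x)-\sigma(y)|$ grows at rate $\frac15$.
\item \emph{$x\in[p,e]$ and $y$ in a long leg, heights $u,v>0$.} If $u\le v$, move $x$ inward: $\sigma(x)=0$ stays fixed and $F$ grows at rate $\frac1{10}$. If $v<u$, then $v<h<1$, and $y$ can be moved outward: $\frac15|\sigma(x)-\sigma(y)|$ grows at rate $\frac15$, while $F$ drops at rate at most $\frac1{10}$.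
\item \emph{One point in each long leg, heights $u,v>0$.} They are not both $1$. Move one with height less than $1$ outward; the rates are as at the end of the previous item.
\end{itemize}
So a pair at maximal $\rho$-distance can only be $\{l,r\}$, and the distance of every other pair can be increased (trivially so if $x=y$). Condition (U) holds.

The rule for points on different legs is to move the lower one, \emph{inward if it is off $[l,r]$ and outward if it is on $[l,r]$.} A lower point on $[l,r]$ should not in general be moved inward, because $\frac15|\sigma(x)-\sigma(y)|$ could then drop faster than $F$ grows. For points on the same leg the lower one moves inward, unless it is $p$ and has to move out along $[l,r]$.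

In a general dendrite branches carry branches, so the arcs from $p$ to $x$ and $y$ may separate at a point other than $p$, and this must be combined with the position relative to $[l,r]$. Condition (L) also has to be checked, since $\rho$ is no longer additive along arcs.

\section{The metric}\label{sec:metric}

Let $X$ be a nondegenerate dendrite with a convex metric $d$. Let $2R=\operatorname{diam}_dX>0$, choose $l,r$ with $d(l,r)=2R$, put $T=[l,r]$, and let $p$ be the midpoint of $T$. Write $\pi=\pi_T$, and let $\sigma(x)\in[-R,R]$ be the coordinate of $\pi(x)$ on $T$, so that $|\sigma(x)|=d(p,\pi(x))$, $\sigma(l)=-R$, $\sigma(p)=0$, $\sigma(r)=R$. Put $f(x)=d(p,x)$. The point $p$ is the root, and moving \emph{inward} means moving toward $p$.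

\medskip
\noindent\textbf{The function $\sigma$.} It is monotone along every arc and
\begin{equation}\label{eq:sigma}
|\sigma(x)-\sigma(y)|\le d(x,y),\qquad\text{with equality for }x,y\in T.
\end{equation}
Indeed, suppose first $\pi(x)\ne\pi(y)$. The arcs $[x,\pi(x)]$ and $[\pi(y),y]$ are disjoint, since $\pi$ is constant on each with different values, and they meet $T$ only in $\pi(x)$ and $\pi(y)$. So $[x,y]=[x,\pi(x)]\cup[\pi(x),\pi(y)]\cup[\pi(y),y]$; on the outer parts $\sigma$ is constant, on the middle part it is a monotone coordinate, and $|\sigma(x)-\sigma(y)|=d(\pi(x),\pi(y))\le d(x,y)$. If $\pi(x)=\pi(y)$, then $[x,y]\subset[x,\pi(x)]\cup[\pi(x),y]$ and $\sigma$ is constant on $[x,y]$.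

\medskip
\noindent\textbf{The function $f$.} We have $f(l)=f(r)=R$ and
\begin{equation}\label{eq:f}
f(x)\le R\qquad(x\in X).
\end{equation}
The points $l$ and $r$ lie in different components of $X\setminus\{p\}$, so $p\in[l,x]$ or $p\in[r,x]$; in the first case $R+f(x)=d(l,p)+d(p,x)=d(l,x)\le2R$, and the second is the same with $r$. Here we use that $[l,r]$ is a longest arc.

\medskip
\noindent\textbf{Order and meets.} Write $u\le x$ if $u\in[p,x]$. This is a partial order with least element $p$, and each $[p,x]$ is linearly ordered, with $f$ strictly increasing on it. For $x,y\in X$ let $x\wedge y$ be the point with $[p,x]\cap[p,y]=[p,x\wedge y]$; so $u\le x\wedge y$ if and only if $u\le x$ and $u\le y$. With $m=x\wedge y$ and legs $a=d(m,x)$, $b=d(m,y)$, formula \eqref{eq:legs} for the root $p$ reads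
\begin{equation}\label{eq:meet}
d(x,y)=a+b,\qquad f(x)=f(m)+a,\qquad f(y)=f(m)+b .
\end{equation}
In particular $f(x\wedge y)=\frac12\bigl(f(x)+f(y)-d(x,y)\bigr)$ is continuous in $(x,y)$. Points $x,y$ are comparable if and only if one of the legs is $0$. If $x_1\in[m,x]$ and $y_1\in[m,y]$, then $x_1\wedge y_1=m$, since $[p,m]\subset[p,x_1]\cap[p,y_1]\subset[p,x]\cap[p,y]=[p,m]$. From now on, legs without mention of a root are legs with respect to $p$.

\medskip
\noindent\textbf{The metric.} Define
\[
F(x,y)=\tfrac9{20}d(x,y)+\tfrac{11}{20}|f(x)-f(y)|,\qquad
\rho(x,y)=F(x,y)+\tfrac15|\sigma(x)-\sigma(y)| .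
\]
This is \eqref{eq:rho}; $F$ and $\rho$ are metrics, since $d$ is one and the other terms are pseudometrics. By \eqref{eq:meet}, $F=\frac9{20}(a+b)+\frac{11}{20}|a-b|$, that is,
\begin{equation}\label{eq:F}
F(x,y)=\max(a,b)-\tfrac1{10}\min(a,b);\qquad F(x,y)=d(x,y)\text{ if }x,y\text{ are comparable.}
\end{equation}
Put $M=\max(a,b)$. Since $d(x,y)=a+b\le2M$, \eqref{eq:sigma} and \eqref{eq:F} give
\begin{equation}\label{eq:bounds}
\tfrac9{10}M\le F(x,y)\le M,\qquad \rho(x,y)\le\tfrac75M .
\end{equation}
Since $|f(x)-f(y)|\le d(x,y)$, \eqref{eq:sigma} also gives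
\begin{equation}\label{eq:bilip}
\tfrac9{20}d\le\rho\le\tfrac65d .
\end{equation}
So $\rho$ is compatible with the topology, and it satisfies the bounds of Theorem~\ref{thm:B} (with room to spare in the upper one). Figure~\ref{fig:metric} illustrates the notation.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (-4,0)--(4,0);
\draw (1.5,0)--(1.9,1)--(1.2,1.7);
\draw (1.9,1)--(2.9,1.85);
\fill (-4,0) circle (1.6pt) node[below] {$l$};
\fill (4,0) circle (1.6pt) node[below] {$r$};
\fill (0,0) circle (1.6pt) node[below] {$p$};
\fill (1.5,0) circle (1.6pt) node[below] {$\pi(x)=\pi(y)$};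
\fill (1.9,1) circle (1.6pt) node[below right] {$m$};
\fill (1.2,1.7) circle (1.6pt) node[above] {$x$};
\fill (2.9,1.85) circle (1.6pt) node[above] {$y$};
\node at (1.72,1.47) {$a$};
\node at (2.3,1.62) {$b$};
\draw[->] (1.0,1.6)--(1.42,1.18);
\node at (-2,0.22) {$T$};
\end{tikzpicture}
\caption{A longest arc $T=[l,r]$ of a dendrite, with midpoint $p$, and two points $x,y$ whose arcs from $p$ separate at $m=x\wedge y$; other branches are not drawn. The legs are $a=d(m,x)<b=d(m,y)$ and $F(x,y)=b-\frac1{10}a$. Moving $x$ toward $m$ (arrow) shortens the shorter leg and thus increases $F$, while $\sigma(x)$, the position of $\pi(x)$ on $T$, does not change.}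
\label{fig:metric}
\end{figure}

\section{Increasing a distance}\label{sec:inc}

\begin{lemma}\label{lem:inc}
Let $x,y\in X$ with $\{x,y\}\ne\{l,r\}$. After possibly interchanging $x$ and $y$, there are $s_0>0$ and an arc $\gamma\colon[0,s_0]\to X$ with $\gamma(0)=x$, $d(\gamma(s),\gamma(s'))=|s-s'|$ and
\[
\rho(\gamma(s),y)\ge\rho(x,y)+\tfrac s{10}\qquad(0\le s\le s_0).
\]
\end{lemma}

\begin{proof}
If $x=y$, let $\gamma$ be any arc starting at $x$, parametrized by $d$-length, and use $\rho\ge\frac9{20}d$. So let $x\ne y$.

\medskip
\emph{Case 1: $x,y$ are comparable and the smaller one is not $p$.} Let $x\le y$, and let $\gamma$ run from $x$ toward $p$, with $s_0=f(x)>0$. Then $\gamma(s)\le x\le y$, so by \eqref{eq:F} $F(\gamma(s),y)=d(\gamma(s),y)=F(x,y)+s$. As $x\in[\gamma(s),y]$ and $\sigma$ is monotone on this arc, $|\sigma(\gamma(s))-\sigma(y)|\ge|\sigma(x)-\sigma(y)|$. So $\rho$ gains at least $s$.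

\medskip
\emph{Case 2: $x=p\ne y$.} We cannot move inward; we move out along $T$, away from $y$. Choose $e\in\{l,r\}$ with $\sigma(e)\sigma(y)\le0$ and let $\gamma$ run along $[p,e]$, with $s_0=\min(R,f(y))$. Then $|\sigma(\gamma(s))-\sigma(y)|=s+|\sigma(y)|$.

We claim $\gamma(s)\wedge y=p$. Otherwise $u=\gamma(s)\wedge y$ lies in $[p,e]\setminus\{p\}$, so $\sigma(u)\ne0$ has the sign of $\sigma(e)$. Since $u\in[p,y]$, $\sigma(p)=0$ and $\sigma$ is monotone on $[p,y]$, also $\sigma(y)\ne0$ has this sign, a contradiction.

So the legs of the pair $\gamma(s),y$ are $s$ and $f(y)$. As $s\le f(y)$, we get $F(\gamma(s),y)=f(y)-\frac s{10}=F(p,y)-\frac s{10}$. Hence $\rho(\gamma(s),y)=\rho(p,y)-\frac s{10}+\frac s5=\rho(p,y)+\frac s{10}$.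

\medskip
\emph{Case 3: $x,y$ are incomparable.} Let $m=x\wedge y$ and let $a,b>0$ be the legs. We label the points so that
\[
a\le b\qquad\text{and}\qquad x\notin\{l,r\}.
\]
This is possible. If $a<b$, then $f(x)<f(y)\le R$ by \eqref{eq:meet} and \eqref{eq:f}, while $f(l)=f(r)=R$. If $a=b$, both labelings satisfy $a\le b$, and since $\{x,y\}\ne\{l,r\}$ one of the two points is not in $\{l,r\}$.

\smallskip
\emph{3a: $x\notin T$. Move inward.} Let $\gamma$ run from $x$ along $[x,m]\subset[x,p]$, with $s_0=\min(a,d(x,\pi(x)))>0$. Since $[x,p]=[x,\pi(x)]\cup[\pi(x),p]$, we have $\gamma(s)\in[x,\pi(x)]$, so $\sigma(\gamma(s))=\sigma(x)$. Since $\gamma(s)\in[m,x]$, $\gamma(s)\wedge y=m$, and the legs of $\gamma(s),y$ are $a-s\le b$ and $b$. So $F(\gamma(s),y)=b-\frac1{10}(a-s)=F(x,y)+\frac s{10}$, and $\rho$ gains $\frac s{10}$.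

\smallskip
\emph{3b: $x\in T\setminus\{l,r\}$. Move outward.} By incomparability $x\ne p$; say $\sigma(x)>0$, the other case being symmetric. Let $\gamma$ run along $T$ toward $r$, with $s_0=R-\sigma(x)>0$, so $\sigma(\gamma(s))=\sigma(x)+s$.

The $\sigma$-term: if $\sigma(y)>\sigma(x)$, then $x\in[p,\pi(y)]\subset[p,y]$, contradicting incomparability. So $\sigma(y)\le\sigma(x)$, and $|\sigma(\gamma(s))-\sigma(y)|=|\sigma(x)-\sigma(y)|+s$.

The term $F$: the point $u=\gamma(s)\wedge y$ lies in $[p,\gamma(s)]=[p,x]\cup[x,\gamma(s)]$. It is not in $[x,\gamma(s)]$, since otherwise $x\le u\le y$. So $u\le x$, and then $u\le m$. Conversely $m\le x\le\gamma(s)$ and $m\le y$, so $m\le u$. Thus $u=m$, and the legs of $\gamma(s),y$ are $a+s$ and $b$. For fixed $b$, the function $\max(a,b)-\frac1{10}\min(a,b)$ of $a$ is continuous and piecewise linear with slopes $-\frac1{10}$ and $1$. So $F$ drops by at most $\frac s{10}$, and $\rho$ gains at least $\frac s5-\frac s{10}=\frac s{10}$.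
\end{proof}

Let $D=\operatorname{diam}_\rho X$. A pair at $\rho$-distance $D$ exists by compactness, and by Lemma~\ref{lem:inc} it can only be $\{l,r\}$. So $D=\rho(l,r)$, and every pair with $\rho(x,y)<D$ satisfies the hypothesis of Lemma~\ref{lem:inc}. Hence condition (U) of Lemma~\ref{lem:crit} holds.

\section{Shrinking a set}\label{sec:shrink}

To lower the diameter of a set $A$ we contract it radially, but not toward an arbitrary point: moving inward can increase $F$ when it shortens the shorter leg of a pair, and it can increase $|\sigma(x)-\sigma(y)|$. The first effect is harmless, because the point with the longer leg moves at least as far and its leg counts ten times as much. The second is bounded by the length of the motion, so the motion must be controlled by $\operatorname{diam}_\rho A$. The right center is the place where the arcs from $p$ to the points of $A$ first separate.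

\begin{lemma}\label{lem:glb}
Every $A\in2^X$ has a greatest lower bound $c$ for $\le$, and
\begin{equation}\label{eq:center}
d(c,y)\le\tfrac{10}9\operatorname{diam}_\rho A\qquad(y\in A).
\end{equation}
\end{lemma}

\begin{proof}
Fix $y\in A$. The function $z\mapsto f(z\wedge y)$ is continuous on the compact set $A$; let $z_0$ be a minimum point and put $c=z_0\wedge y$. For $z\in A$ the points $c$ and $z\wedge y$ lie in $[p,y]$ and $f(c)\le f(z\wedge y)$, so $c\le z\wedge y\le z$. Thus $c$ is a lower bound of $A$. Any lower bound $u$ satisfies $u\le z_0$ and $u\le y$, so $u\le c$. So $c$ is the greatest lower bound; in particular it does not depend on the $y$ we started from. Hence for \emph{every} $y\in A$ there is $z\in A$ with $z\wedge y=c$, and then \eqref{eq:bounds} gives $\operatorname{diam}_\rho A\ge F(z,y)\ge\frac9{10}d(c,y)$.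
\end{proof}

\begin{lemma}\label{lem:dec}
Let $A\in2^X$ with $\Delta=\operatorname{diam}_\rho A>0$, let $c$ be its greatest lower bound, and let $h_\eta$ be the radial contraction toward $c$. Then
\[
\rho(x,h_\eta(x))\le\tfrac43\eta\Delta\quad(x\in A,\ 0\le\eta\le1),
\qquad
\operatorname{diam}_\rho h_\eta(A)\le\bigl(1-\tfrac{53}{126}\eta\bigr)\Delta\quad\bigl(0\le\eta\le\tfrac9{10}\bigr).
\]
\end{lemma}

\begin{proof}
Since $d(x,h_\eta(x))=\eta\,d(c,x)$, \eqref{eq:bilip} and \eqref{eq:center} give $\rho(x,h_\eta(x))\le\frac65\cdot\frac{10}9\eta\Delta=\frac43\eta\Delta$.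

Let $x,y\in A$, $m=x\wedge y$, with legs $a=d(m,x)\le b=d(m,y)$. Since $c\le m$, we have $[c,x]\cap[c,y]=[c,m]$, so $a,b$ are also the legs with respect to the root $c$, and Lemma~\ref{lem:contr} applies with $\alpha=d(c,x)$, $\beta=d(c,y)$, $x'=h_\eta(x)$, $y'=h_\eta(y)$. Recall that $\alpha\le\beta$ and $b\le\beta$. Let $0\le\eta\le\frac9{10}$.

\medskip
\emph{The term $F$: $F(x',y')\le F(x,y)-\frac9{10}\eta b$.} If $\eta\alpha\le a$, then by Lemma~\ref{lem:contr}(i) $x'\wedge y'=m$ and the legs of $x',y'$ are $a-\eta\alpha\le b-\eta\beta$. So
\[
F(x',y')=(b-\eta\beta)-\tfrac1{10}(a-\eta\alpha)=F(x,y)-\eta\bigl(\beta-\tfrac1{10}\alpha\bigr)\le F(x,y)-\tfrac9{10}\eta\beta\le F(x,y)-\tfrac9{10}\eta b .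
\]
If $\eta\alpha>a$, then by Lemma~\ref{lem:contr}(ii) $x',y'$ lie on $[c,y]\subset[p,y]$, hence are comparable, and
\[
F(x',y')=d(x',y')=(1-\eta)(b-a)=\bigl(b-\tfrac1{10}a\bigr)-\eta b-\bigl(\tfrac9{10}-\eta\bigr)a\le F(x,y)-\eta b .
\]

\emph{The $\sigma$-term: $|\sigma(x')-\sigma(y')|\le|\sigma(x)-\sigma(y)|+\eta\beta$.} By monotonicity along $[c,x]$, $\sigma(x')$ lies between $\sigma(c)$ and $\sigma(x)$, and by \eqref{eq:sigma} $|\sigma(x)-\sigma(x')|\le d(x,x')=\eta\alpha\le\eta\beta$. Likewise $\sigma(y')$ lies between $\sigma(c)$ and $\sigma(y)$, and $|\sigma(y)-\sigma(y')|\le\eta\beta$. If $\sigma(x)$ and $\sigma(y)$ lie weakly on opposite sides of $\sigma(c)$, then $\sigma(x'),\sigma(y')$ lie between $\sigma(x)$ and $\sigma(y)$, and the difference does not grow. Otherwise both values move in the same direction, each by an amount in $[0,\eta\beta]$; these amounts differ by at most $\eta\beta$, so the difference grows by at most $\eta\beta$.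

\medskip
\emph{Conclusion.} By \eqref{eq:bounds}, $b\ge\frac57\rho(x,y)$, and by \eqref{eq:center}, $\beta\le\frac{10}9\Delta$. Hence
\[
\rho(x',y')\le\rho(x,y)-\tfrac9{10}\eta b+\tfrac15\eta\beta
\le\bigl(1-\tfrac9{14}\eta\bigr)\rho(x,y)+\tfrac29\eta\Delta
\le\bigl(1-\tfrac9{14}\eta+\tfrac29\eta\bigr)\Delta,
\]
and $\frac9{14}-\frac29=\frac{53}{126}$.
\end{proof}

\begin{remark}
The constants are not critical. With $\varepsilon$ in place of $\frac1{10}$ (so that $F=\frac{1-\varepsilon}2d+\frac{1+\varepsilon}2|f(x)-f(y)|$) and $\kappa$ in place of $\frac15$, the argument of Section~\ref{sec:inc} works, with other rates, if $0<\varepsilon<\kappa$ and $\varepsilon<1$. The computation of Section~\ref{sec:shrink}, for $\eta\le1-\varepsilon$, gives a decrease at rate at least $\frac{1-\varepsilon}{1+2\kappa}-\frac{\kappa}{1-\varepsilon}$, and the argument needs this number to be positive. So Section~\ref{sec:inc} asks that the $\sigma$-term outweigh the penalty on the shorter leg, and Section~\ref{sec:shrink} asks that both be small.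
\end{remark}

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $X$ is a point there is nothing to prove. Otherwise take a convex metric $d$ on $X$ and the metric $\rho$ of Section~\ref{sec:metric}. Condition (U) of Lemma~\ref{lem:crit} was verified at the end of Section~\ref{sec:inc}. Condition (L) holds with $A_\eta=h_\eta(A)$, $0\le\eta\le\frac9{10}$, by Lemma~\ref{lem:dec}; this path is continuous by Lemma~\ref{lem:contr}. So $\operatorname{diam}_\rho$ is open.
\end{proof}

For Theorem~\ref{thm:B} we use the rates in Lemmas \ref{lem:inc} and \ref{lem:dec}. Each lemma changes a set a little, with the diameter changing by at least $\frac1{12}$ of the Hausdorff distance moved. Small steps of this kind are combined by a compactness argument: among all sets whose diameter has changed at this rate without passing $t$, an extremal one must have diameter $t$.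

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\rho$ be the metric of Section~\ref{sec:metric} built from $d$; the bounds on $\rho$ follow from \eqref{eq:bilip}. Each $\mathcal H$ is closed in the compact space $2^X$, hence compact. Let $A\in\mathcal H$, $\Delta=\operatorname{diam}_\rho A$ and $t\in[0,D]$, where $D=\operatorname{diam}_\rho X$. If $t=\Delta$, take $B=A$.

\medskip
\emph{The case $t>\Delta$.} The set
\[
\mathcal E=\bigl\{B\in\mathcal H:\ \operatorname{diam}_\rho B\le t,\ \ \operatorname{diam}_\rho B-\Delta\ge\tfrac1{12}H_\rho(A,B)\bigr\}
\]
is compact and contains $A$. Let $B\in\mathcal E$ have maximal diameter and suppose $\operatorname{diam}_\rho B<t$. Take $x,y\in B$ with $\rho(x,y)=\operatorname{diam}_\rho B<D$ and, after possibly interchanging them, $\gamma$ from Lemma~\ref{lem:inc}. For small $s>0$ put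
\[
B'=\begin{cases}
B\cup\gamma([0,s])&\text{if }\mathcal H=2^X\text{ or }C(X),\\
(B\setminus\{x\})\cup\{\gamma(s)\}&\text{if }\mathcal H=F_n(X)\text{ and }|B|\ge2,\\
B\cup\{\gamma(s)\}&\text{if }\mathcal H=F_n(X)\text{ and }|B|=1.
\end{cases}
\]
Then $B'\in\mathcal H$: in the first line $\gamma([0,s])$ is compact, connected and meets $B$ in $x$, and in the third line we use $n\ge2$. In each line $y,\gamma(s)\in B'$; in the second, $x\ne y$ because $\operatorname{diam}_\rho B>0$. By \eqref{eq:bilip}, $H_\rho(B,B')\le\frac65s$. So
\[
\operatorname{diam}_\rho B'\ge\rho(\gamma(s),y)\ge\operatorname{diam}_\rho B+\tfrac s{10}\ge\operatorname{diam}_\rho B+\tfrac1{12}H_\rho(B,B').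
\]
Adding $\operatorname{diam}_\rho B-\Delta\ge\frac1{12}H_\rho(A,B)$ and using the triangle inequality for $H_\rho$, we get $\operatorname{diam}_\rho B'-\Delta\ge\frac1{12}H_\rho(A,B')$. For small $s$ also $\operatorname{diam}_\rho B'\le t$, by continuity of the diameter. So $B'\in\mathcal E$ has larger diameter than $B$, a contradiction. Hence $\operatorname{diam}_\rho B=t$, and $H_\rho(A,B)\le12(t-\Delta)$.

\medskip
\emph{The case $t<\Delta$.} Now let
\[
\mathcal E=\bigl\{B\in\mathcal H:\ \operatorname{diam}_\rho B\ge t,\ \ \Delta-\operatorname{diam}_\rho B\ge\tfrac1{12}H_\rho(A,B)\bigr\},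
\]
again compact and containing $A$. Let $B\in\mathcal E$ have minimal diameter and suppose $\operatorname{diam}_\rho B>t\ge 0$. Let $B'=h_\eta(B)$ with $h_\eta$ from Lemma~\ref{lem:dec} applied to $B$, for small $\eta>0$. As a continuous image of $B$, it belongs to $\mathcal H$ in all three cases. By Lemma~\ref{lem:dec}, $H_\rho(B,B')\le\frac43\eta\operatorname{diam}_\rho B$, so
\[
\operatorname{diam}_\rho B-\operatorname{diam}_\rho B'\ge\tfrac{53}{126}\,\eta\operatorname{diam}_\rho B\ge\tfrac{53}{168}H_\rho(B,B')\ge\tfrac1{12}H_\rho(B,B'),
\]
and $\operatorname{diam}_\rho B'\ge t$ for small $\eta$. By the triangle inequality, as before, $B'\in\mathcal E$. Its diameter is smaller than that of $B$, a contradiction. Hence $\operatorname{diam}_\rho B=t$, and $H_\rho(A,B)\le12(\Delta-t)$.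

\medskip
\emph{Openness.} Let $U$ be open in $\mathcal H$ and let it contain the $\varepsilon$-ball of $\mathcal H$ about $A$. Every $t\in[0,D]$ with $|t-\Delta|<\frac\varepsilon{12}$ is the diameter of some $B\in\mathcal H$ with $H_\rho(A,B)<\varepsilon$, so that $B\in U$. Hence $\operatorname{diam}_\rho(U)\supset[0,D]\cap(\Delta-\frac\varepsilon{12},\Delta+\frac\varepsilon{12})$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Bing} Bing, \emph{Partitioning a set}, Bull. AMS 55 (1949).
\bibitem{Moise} Moise, Bull. AMS 55 (1949).
\bibitem{Nadler} Nadler, \emph{Continuum Theory}.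
\bibitem{OD} \emph{Open Diameters On Graphs}, \url{http://web.mst.edu/~wjcharat/publications/open-diameter27R.pdf}.
\end{thebibliography}

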